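\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}


\title{A Polish field whose non-meager independence is algebraic independence}

\begin{abstract}
We construct a non-discrete, algebraically closed Polish field $K$ and a Polish group $G$ of automorphisms of $K$ such that $G$ has countably many orbits on each $K^r$, nm-independence in $(K,G)$ is algebraic independence, and $\mathcal{N}M$-rank is transcendence degree. Consequently the Heisenberg group $UT_3(K)$ is a small, nm-stable Polish $G$-group of $\mathcal{N}M$-rank $3$ that is not abelian-by-countable, which answers a question on Polish structures in the negative. More generally, a linear algebraic group of dimension $d\ge 1$ gives a small Polish $G$-group of $\mathcal{N}M$-rank $d$. Among these are groups of rank $2$ that are not nilpotent-by-countable and abstractly simple groups of rank $3$.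
\end{abstract}

\section{The question and the answer}

\subsection*{Independence measured by Baire category}

A \emph{Polish structure} is a pair $(X,G)$ in which $G$ is a Polish group acting faithfully on a set $X$ so that the stabilizer of every point is closed in $G$. It is \emph{small} if $G$ has only countably many orbits on $X^n$ for every $n\in\omega$.

For a finite set $A\subseteq X$ let $G_A$ be its pointwise stabilizer, a closed subgroup of $G$ and hence itself Polish. For a finite tuple $a$ let $o(a/A)=G_Aa$ be its orbit under $G_A$, with the quotient topology coming from the bijection $G_A/G_{Aa}\to o(a/A)$. Let $A\subseteq B$ be finite. Then $o(a/B)\subseteq o(a/A)$, and we say that $a$ is \emph{nm-independent} from $B$ over $A$ if $o(a/B)$ is non-meager in $o(a/A)$. Otherwise $a$ is \emph{nm-dependent} on $B$ over $A$. Thus $a$ is dependent on $B$ when fixing $B$ shrinks the orbit of $a$ to a set that is small in the sense of category. The $\mathcal{N}M$-rank counts how often this can happen in succession: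
\begin{itemize}
\item $\mathcal{N}M(a/A)\ge 0$ always;
\item $\mathcal{N}M(a/A)\ge\alpha+1$ iff there is a finite $B\supseteq A$ such that $a$ is nm-dependent on $B$ over $A$ and $\mathcal{N}M(a/B)\ge\alpha$;
\item for limit $\delta$, $\mathcal{N}M(a/A)\ge\delta$ iff $\mathcal{N}M(a/A)\ge\alpha$ for all $\alpha<\delta$.
\end{itemize}
The rank $\mathcal{N}M(a/A)$ is the largest ordinal $\alpha$ with $\mathcal{N}M(a/A)\ge\alpha$, or $\infty$ if there is no largest one. The structure is \emph{nm-stable} if $\mathcal{N}M(a/A)<\infty$ for every finite tuple $a$ and finite set $A$. The $\mathcal{N}M$-rank of $(X,G)$ itself is the supremum of $\mathcal{N}M(x/\emptyset)$ over $x\in X$.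

A \emph{Polish $G$-group} is a pair $(H,G)$ in which $H$ is a Polish group and $G$ is a Polish group acting faithfully and continuously on $H$ by topological group automorphisms; it is a \emph{compact $G$-group} if $H$ is compact. Every Polish $G$-group is a Polish structure, and the words small, nm-stable and $\mathcal{N}M$-rank are understood in that sense.

\subsection*{The question}

It is known that every small, nm-stable compact $G$-group is solvable-by-finite, and that every small compact $G$-group of finite $\mathcal{N}M$-rank is nilpotent-by-finite. What remains of this without compactness? Some countable quotient must be allowed: if $H$ is any countable discrete group and $G$ is trivial, then $(H,G)$ is small, all orbits are points, and every rank is $0$. Call a group \emph{abelian-by-countable} if it has a normal abelian subgroup of countable index, and define nilpotent-by-countable and solvable-by-countable in the same way. Question 4.33 of \cite{source} asks: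
\begin{quote}
Is every small, nm-stable Polish $G$-group abelian-by-countable?
\end{quote}

Algebraic geometry offers a reason to expect a negative answer. Over an algebraically closed field, algebraic independence is a well-behaved independence relation with transcendence degree as rank, and it puts no commutativity on the algebraic groups over the field. So one may look for a Polish field $K$ with a group $G$ of automorphisms for which nm-independence \emph{is} algebraic independence. Such a field cannot be both compact and non-discrete: no non-discrete Hausdorff topological field is compact, since if nonzero $x_i\to 0$ and the net $x_i^{-1}$ had a cluster point $y$, then $1=x_ix_i^{-1}$ would give $1=0\cdot y$. Other immediate candidates fail as well.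
\begin{itemize}
\item If $K$ is countable and discrete and $G$ acts continuously, all stabilizers $G_{Aa}$ are open, all spaces $o(a/A)$ are discrete, and all ranks are $0$. Moreover every linear group over $K$ is countable.
\item If $K=k((t))$ with $k$ countable and $G$ consists of continuous automorphisms over $k$, then an automorphism is determined by the image of $t$, because $k(t)$ is dense in $K$. So the pairs $(t,s)$, $s\in K$, lie in pairwise different orbits, and $(K,G)$ is not small.
\end{itemize}
The second failure suggests giving $K$ infinitely many independent infinitesimal directions, so that fixing finitely many elements leaves much freedom. Our field is built with one new direction at each step of a tower.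

\subsection*{Results}

For finite $A\subseteq K$ and a finite tuple $a$ from $K\supseteq k$ write $\operatorname{trdeg}(a/A)=\operatorname{trdeg}(k(A,a)/k(A))$.

\begin{theorem}\label{thmA}
There are a countable algebraically closed field $k$, a non-discrete Polish topological field $K\supseteq k$ that is algebraically closed, and a Polish group $G$ acting faithfully and continuously on $K$ by field automorphisms over $k$, such that:
\begin{enumerate}
\item $G$ has countably many orbits on $K^r$ for every $r$;
\item for finite $A\subseteq B\subseteq K$ and a finite tuple $a$ from $K$, $a$ is nm-independent from $B$ over $A$ if and only if $\operatorname{trdeg}(a/A)=\operatorname{trdeg}(a/B)$; moreover $\mathcal{N}M(a/A)=\operatorname{trdeg}(a/A)$.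
\end{enumerate}
\end{theorem}

In the next two theorems $k$, $K$ and $G$ are those constructed in Section \ref{sec:field} to prove Theorem \ref{thmA}, and $G$ acts on points coordinatewise.

\begin{theorem}\label{thmB}
The group $UT_3(K)$ of upper unitriangular $3\times3$ matrices is a small, nm-stable Polish $G$-group of $\mathcal{N}M$-rank $3$ that is not abelian-by-countable. Hence the answer to Question 4.33 of \cite{source} is negative.
\end{theorem}

\begin{theorem}\label{thmC}
Let $\mathbb G$ be a linear algebraic group over $k$ with $\dim\mathbb G\ge 1$. Then $(\mathbb G(K),G)$ is a small, nm-stable Polish $G$-group of $\mathcal{N}M$-rank $\dim\mathbb G$. It is abelian-by-countable (respectively nilpotent-by-countable, solvable-by-countable) if and only if the identity component $\mathbb G^\circ$ is abelian (respectively nilpotent, solvable). In particular: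
\begin{itemize}
\item $K\rtimes K^\times$ has $\mathcal{N}M$-rank $2$ and is not nilpotent-by-countable;
\item $PGL_2(K)=PSL_2(K)$ has $\mathcal{N}M$-rank $3$, is abstractly simple, and is not solvable-by-countable.
\end{itemize}
\end{theorem}

So for Polish $G$-groups even finite $\mathcal{N}M$-rank gives none of the conclusions known in the compact case. We make no claim about $\mathcal{N}M$-rank $1$.

Section \ref{sec:linear} works out the mechanism for a vector space, where it needs only linear algebra. Section \ref{sec:field} constructs $K$ and $G$, Section \ref{sec:lift} proves that $G$ has large orbits, Section \ref{sec:A} deduces Theorem \ref{thmA}, and Sections \ref{sec:B} and \ref{sec:C} pass to groups. Section \ref{sec:linear} is not used in the later proofs.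

\section{The mechanism in a linear model}\label{sec:linear}

Let $\mathbb F$ be a finite field, $V_n=\mathbb F^n$, and let $\pi_{n+1}:V_{n+1}\to V_n$ forget the last coordinate. Let $V=\mathbb F^\omega$ be the inverse limit, a compact group, with projections $\rho_n:V\to V_n$ and $N_n=\ker\rho_n$. Let $G$ be the group of sequences $(\sigma_n)$ with $\sigma_n\in GL(V_n)$ and $\pi_{n+1}\sigma_{n+1}=\sigma_n\pi_{n+1}$. It is a closed subgroup of a product of finite groups, and it acts faithfully and continuously on $V$. We show that, \emph{for single vectors, nm-dependence in $(V,G)$ is linear dependence}: for finite $A\subseteq B\subseteq V$, a vector $a$ is nm-dependent on $B$ over $A$ iff $a\in\langle B\rangle\setminus\langle A\rangle$.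

\emph{Lifting one step.} Let $\sigma\in GL(V_n)$, and let $a,a'\in V_{n+1}^r$ satisfy $\pi_{n+1}(a')=\sigma(\pi_{n+1}(a))$, with $\pi_{n+1}$ injective on $\langle a\rangle$ and on $\langle a'\rangle$. Choose a complement $F\supseteq\langle a\rangle$ of $\ker \pi_{n+1}$, and likewise $F'\supseteq\langle a'\rangle$. The inverses $s,s'$ of $\pi_{n+1}|_F,\pi_{n+1}|_{F'}$ are isomorphisms $V_n\to F$, $V_n\to F'$. Let $\tau\in GL(V_{n+1})$ be $s'\sigma s^{-1}$ on $F$ and the identity on $\ker\pi_{n+1}$. Then $\pi_{n+1}\tau=\sigma\pi_{n+1}$ and $\tau(a)=s'\sigma\pi_{n+1}(a)=s'\pi_{n+1}(a')=a'$.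

\emph{Lifting to $V$.} For $a\in V^r$ the space $\langle a\rangle$ is finite, so $\langle a\rangle\cap N_n=0$ for large $n$; call such $n$ good for $a$. If $n$ is good for $a$ and $a'$ and $\rho_n(a)=\rho_n(a')$, start with the identity of $V_n$ and lift step by step: we get $\sigma\in G$ with $\sigma_n=\mathrm{id}$ and $\sigma(a)=a'$. In particular the orbit of $a$ depends only on a pair $(n,\rho_n(a))$ with $n$ good. There are countably many such pairs for each $r$, so $(V,G)$ is small.

\emph{Open orbits.} Let $c$ enumerate $A$, let $a\in V\setminus\langle A\rangle$, let $n$ be good for $(c,a)$, and let $a'\in a+N_n$. If a combination $\gamma\cdot c+\alpha a'$ lies in $N_n$, so does $\gamma\cdot c+\alpha a$. The latter is then $0$, which forces $\alpha=0$ and $\gamma\cdot c=0$. So $n$ is good for $(c,a')$ as well, and some $\sigma\in G$ fixes $c$ and moves $a$ to $a'$. Hence $a+N_n\subseteq o(a/A)$, and, applying this to every point of the orbit, $o(a/A)$ is open in $V$.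

\emph{Independence.} Let $A\subseteq B$. The space $o(a/A)\cong G_A/G_{Aa}$ is compact Hausdorff, so its nonempty open subsets are non-meager. If $a\in\langle A\rangle$, both orbits are $\{a\}$, and $a$ is independent from $B$. If $a\notin\langle B\rangle$, then $o(a/B)$ is open in $V$, so it is open in $o(a/A)$, because $g\mapsto ga$ is continuous on $G_A$; again $a$ is independent from $B$. If $a\in\langle B\rangle\setminus\langle A\rangle$, then $o(a/B)=\{a\}$, while $o(a/A)$ is infinite. As an infinite compact homogeneous space it has no isolated point, so $\{a\}$ is meager. Therefore $\mathcal{N}M(a/A)$ is $1$ for $a\notin\langle A\rangle$ and $0$ otherwise.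

\medskip
For fields we replace linear span by generated subfield, and each ingredient needs a substitute. A homomorphism between fields is injective, so the projections $\pi_{n+1}$ become residue maps defined only on valuation rings. The complement $F$ of the kernel becomes a coefficient field containing $a$. The identity on the kernel becomes the condition of fixing a uniformizer, followed by a correction from the conjugacy of valuation rings. Finiteness of $\langle a\rangle$ becomes finiteness of Krull dimension. Finally, an element dependent on $A$ now has a finite orbit rather than a one-point orbit.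

\section{The field and its group}\label{sec:field}

\subsection*{Facts about valuation rings}

A valuation ring $W$ of a field $E$ is a subring such that $x\in W$ or $x^{-1}\in W$ for every $x\in E^\times$. It is local, its maximal ideal is its set of non-units, and it is integrally closed in $E$. Let $E/E_0$ be an algebraic extension and $W_0$ a valuation ring of $E_0$. A valuation ring $W$ of $E$ \emph{lies over} $W_0$ if $W\cap E_0=W_0$. We use:
\begin{itemize}
\item[(V1)] some valuation ring $W$ of $E$ lies over $W_0$, and for each such $W$ the residue field is algebraic over that of $W_0$;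
\item[(V2)] if $E/E_0$ is normal, any two valuation rings of $E$ lying over $W_0$ are conjugate under $\operatorname{Aut}(E/E_0)$ (\cite[Section 3.2]{EP}, \cite[VI \S8]{Bourbaki}).
\end{itemize}

\subsection*{The tower}

Fix a countable algebraically closed field $k$ of any characteristic. Let $K_0=k$, and let $K_{n+1}$ be an algebraic closure of $K_n(t_{n+1})$, with $t_{n+1}$ transcendental over $K_n$. Each $K_n$ is countable and algebraically closed, and $\operatorname{trdeg}(K_n/k)=n$.

Let $W_{n+1}$ be a valuation ring of $K_{n+1}$ lying over the discrete valuation ring $K_n[t_{n+1}]_{(t_{n+1})}$, and $M_{n+1}$ its maximal ideal. By (V1) its residue field is algebraic over the algebraically closed field $K_n$, hence equal to the image of $K_n$. So $W_{n+1}=K_n\oplus M_{n+1}$, and the projection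
\[
\pi_{n+1}:W_{n+1}\to K_n
\]
is a ring homomorphism with kernel $M_{n+1}\ni t_{n+1}$ that is the identity on $K_n$. In characteristic $0$ one may picture $K_{n+1}$, suitably embedded, inside the Puiseux series over $K_n$ in $t_{n+1}$; then $W_{n+1}$ consists of the elements without negative exponents, and $\pi_{n+1}$ takes the constant term.

\subsection*{The field}

The map $\pi_{n+1}$ specializes $t_{n+1}$ to $0$. An element of $K$ will be a compatible sequence of approximations $x_m\in K_m$ for all large $m$, where $x_m$ is what remains after $t_{m+1},t_{m+2},\dots$ have been specialized to $0$. Two elements are close if their approximations agree up to a large $m$.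

For $n\ge0$ let $O_n$ be the ring, under componentwise operations, of all sequences $x=(x_m)_{m\ge n}$ with $x_m\in K_m$ and
\[
x_{m+1}\in W_{m+1},\qquad \pi_{m+1}(x_{m+1})=x_m\qquad(m\ge n).
\]
Deleting the first entry is an injective homomorphism $O_n\to O_{n+1}$, since $x_n=\pi_{n+1}(x_{n+1})$. We regard $O_n$ as a subring of $O_{n+1}$ and put $K=\bigcup_nO_n$. Let $\rho_n:O_n\to K_n$ be $x\mapsto x_n$, and $N_n=\ker\rho_n$. For tuples, $\rho_n$ is applied entrywise. By construction
\begin{equation}\label{eq:rho}
O_n=\{x\in O_{n+1}:\rho_{n+1}(x)\in W_{n+1}\},\qquad \rho_n=\pi_{n+1}\rho_{n+1}\ \text{ on } O_n .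
\end{equation}
For $y\in K_n$ the constant sequence $(y,y,\dots)$ is in $O_n$, because $\pi_{m+1}$ is the identity on $K_m\supseteq K_n$ for $m\ge n$. Thus $K_n$ embeds in $O_n$, compatibly for all $n$. We write $K_\infty=\bigcup_nK_n\subseteq K$ for the field of constant sequences; it contains $k$ and $t_1,t_2,\dots$, and the $t_i$ are algebraically independent over $k$.

\begin{lemma}\label{lem:field}
\begin{enumerate}
\item $\rho_n$ is onto. If $x\in O_n$ and $\rho_n(x)\ne0$, then $x$ is a unit of $O_n$. So $O_n$ is local with maximal ideal $N_n$, and $K$ is a field.
\item $N_{n+1}\subseteq N_n$ and $\bigcap_nN_n=0$. If $a\in O_n$ and $m\ge n$, then $aN_m\subseteq N_m$.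
\item $k\,t_{n+1}\subseteq N_n$; in particular every $N_n$ is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Constant sequences show that $\rho_n$ is onto. Let $\rho_n(x)=x_n\ne0$. If $m\ge n$ and $x_m\ne0$, then $x_{m+1}\in W_{m+1}\setminus M_{m+1}$ is a unit of $W_{m+1}$ and $\pi_{m+1}(x_{m+1}^{-1})=x_m^{-1}$. By induction this holds for all $m\ge n$, so $(x_m^{-1})_{m\ge n}\in O_n$ is an inverse of $x$. If $0\ne x\in K$, say $x\in O_n$, then $x_m\ne0$ for some $m\ge n$, and $x$ is invertible in $O_m$.

(2) If $\rho_{n+1}(x)=0$, then $x\in O_n$ and $\rho_n(x)=\pi_{n+1}(0)=0$ by \eqref{eq:rho}. An element of all $N_n$ has all coordinates $0$. The last claim holds since $N_m$ is an ideal of $O_m\supseteq O_n$.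

(3) Let $c\in k$. The constant sequence of $ct_{n+1}$ is in $O_{n+1}$ with $\rho_{n+1}(ct_{n+1})=ct_{n+1}\in M_{n+1}$. By \eqref{eq:rho} it lies in $O_n$ and $\rho_n(ct_{n+1})=0$. The field $k$ is infinite and $t_{n+1}\neq 0$.
\end{proof}

\begin{proposition}\label{prop:polish}
With $\{N_n\}$ as a base of neighborhoods of $0$, $K$ is a Polish topological field. It is non-discrete, $K_\infty$ is dense in it, and every nonempty open subset is uncountable.
\end{proposition}

\begin{proof}
The $N_n$ are decreasing subgroups with intersection $0$, so they define a Hausdorff group topology. It is given by the translation-invariant ultrametric with $d(x,y)=2^{-n}$ if $x-y\in N_n\setminus N_{n+1}$, $d(x,y)=2$ if $x-y\notin N_0$, and $d(x,x)=0$.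

\emph{Field operations.} Let $a,b\in O_n$, $m\ge n$ and $x,y\in N_m$. Then $(a+x)(b+y)-ab=ay+bx+xy\in N_m$ by Lemma \ref{lem:field}(2). If $a\ne0$, enlarge $n$ so that $\rho_n(a)\ne0$. For $m\ge n$, $a$ is a unit of $O_n\subseteq O_m$, and for $x\in N_m$ also $a+x$ is a unit of the local ring $O_m$. Hence $(a+x)^{-1}-a^{-1}=-x\,a^{-1}(a+x)^{-1}\in N_m$.

\emph{Separability.} Let $x\in O_n$ and $m\ge n$. The constant sequence of $y=\rho_m(x)\in K_m$ lies in $O_m$ and has $\rho_m(y)=\rho_m(x)$, so $x-y\in N_m$. Thus the countable set $K_\infty$ is dense.

\emph{Completeness.} Subtracting a fixed element and dropping finitely many terms, we may assume that a given Cauchy sequence $(x^{(i)})$ lies in $N_0\subseteq O_0$. For each $n$ we have $x^{(i)}-x^{(j)}\in N_n$ for large $i,j$, so $\rho_n(x^{(i)})$ is eventually constant, with value $x_n$ say. The sequence $x=(x_n)_{n\ge 0}$ is in $O_0$, as its defining conditions involve two coordinates at a time. Finally $x^{(i)}-x\in\ker\rho_n=N_n$ for large $i$.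

No $N_n$ is $\{0\}$, so $K$ has no isolated points. A nonempty open subset of $K$ is Polish without isolated points, hence uncountable by Baire's theorem.
\end{proof}

\begin{proposition}\label{prop:closed}
$K$ is algebraically closed.
\end{proposition}

\begin{proof}
Let $f\in K[X]$ be monic of degree at least $1$, with coefficients in $O_n$. For $m\ge n$ apply $\rho_m$ to the coefficients to get a monic $f_m\in K_m[X]$, and let $T_m\subseteq K_m$ be its finite nonempty set of roots. For $m>n$ the coefficients of $f_m$ lie in $W_m$ and $\pi_m$ maps $f_m$ to $f_{m-1}$. As $W_m$ is integrally closed, $T_m\subseteq W_m$, and $\pi_m(T_m)\subseteq T_{m-1}$. An inverse limit of finite nonempty sets is nonempty. So there is $(x_m)_{m\ge n}$ with $x_m\in T_m$ and $\pi_{m+1}(x_{m+1})=x_m$, that is, an element of $O_n$, and it is a root of $f$.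
\end{proof}

\subsection*{The group}

Let $G$ be the group of all sequences $\sigma=(\sigma_n)_{n\ge0}$ such that
\[
\sigma_n\in\operatorname{Aut}(K_n/k),\qquad \sigma_{n+1}(W_{n+1})=W_{n+1},\qquad \pi_{n+1}\sigma_{n+1}=\sigma_n\pi_{n+1}\ \text{ on } W_{n+1}.
\]
Each condition is a conjunction of conditions on the values of the $\sigma_n$ and $\sigma_n^{-1}$ at finitely many points. So $G$ is a closed subgroup of $\prod_n\operatorname{Sym}(K_n)$, where each $\operatorname{Sym}(K_n)$ carries the topology of pointwise convergence on the discrete countable set $K_n$. Hence $G$ is Polish. It acts on $K$ by $\sigma(x_m)_{m\ge n}=(\sigma_m(x_m))_{m\ge n}$; the conditions ensure that this preserves $O_n$, and it is compatible with truncation. So $G$ acts by field automorphisms over $k$, it preserves every $O_n$ and $N_n$, and $\rho_n(\sigma(x))=\sigma_n(\rho_n(x))$ for $x\in O_n$.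

\begin{proposition}\label{prop:action}
The action of $G$ on $K$ is faithful and continuous. Put $G^{(n)}=\{\sigma\in G:\sigma_n=\mathrm{id}\}$. Every neighborhood of $1$ in $G$ contains $G^{(n)}$ for all large $n$.
\end{proposition}

\begin{proof}
If $\sigma$ fixes the constant sequence of $y\in K_n$, then $\sigma_n(y)=y$; so the action is faithful. For continuity at $(\sigma,x)$ let $n$ be given and choose $m\ge n$ with $x\in O_m$. If $\sigma'_m$ and $\sigma_m$ agree at $\rho_m(x)$, an open condition on $\sigma'$, and $y\in N_m$, then
\[
\sigma'(x+y)-\sigma(x)=(\sigma'(x)-\sigma(x))+\sigma'(y)\in N_m\subseteq N_n .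
\]
For the last claim, suppose $\sigma_n=\mathrm{id}$ with $n\ge1$. Then $\sigma_{n-1}\pi_n=\pi_n\sigma_n=\pi_n$ on $W_n$, and $\pi_n$ is onto, so $\sigma_{n-1}=\mathrm{id}$. Hence $\sigma_i=\mathrm{id}$ for all $i\le n$. A basic neighborhood of $1$ restricts only finitely many of the $\sigma_i$, so it contains $G^{(n)}$ for all large $n$.
\end{proof}

\section{Lifting automorphisms, and open orbits}\label{sec:lift}

\subsection*{One step of the tower}

The first lemma supplies the analog of a complement of the kernel that contains given vectors. For a tuple $b$, injectivity of $\pi_{n+1}$ on the ring $k[b]$ replaces injectivity on the span.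

\begin{lemma}\label{lem:coeff}
Let $b\in W_{n+1}^r$ be such that $\pi_{n+1}$ is injective on $k[b]$. There is an algebraically closed field $F$ with $k(b)\subseteq F\subseteq W_{n+1}$ such that $\pi_{n+1}|_F:F\to K_n$ is an isomorphism, $t_{n+1}$ is transcendental over $F$, and $K_{n+1}$ is algebraic over $F(t_{n+1})$.
\end{lemma}

\begin{proof}
Write $L=K_n$, $E=K_{n+1}$ and $W,M,\pi,t$ for $W_{n+1},M_{n+1},\pi_{n+1},t_{n+1}$. Nonzero elements of $k[b]$ lie outside $M$, so they are units of $W$. Hence $k(b)\subseteq W$, and $\pi$ maps $k(b)$ isomorphically onto $k(\pi(b))$.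

After reordering let $b_1,\dots,b_d$ be a transcendence basis of $k(b)/k$. Then $\pi(b_1),\dots,\pi(b_d)$ are algebraically independent over $k$; extend them by $e_{d+1},\dots,e_n\in L$ to a transcendence basis of $L/k$. If $g$ is a polynomial over $k$ with $g(b_1,\dots,b_d,e_{d+1},\dots,e_n)\in M$, applying $\pi$, which is the identity on $L$, gives $g(\pi(b_1),\dots,\pi(b_d),e_{d+1},\dots,e_n)=0$ and so $g=0$. Thus $b_1,\dots,b_d,e_{d+1},\dots,e_n$ are algebraically independent over $k$, and nonzero polynomials in them are units of $W$. So $F_0=k(b_1,\dots,b_d,e_{d+1},\dots,e_n)$ satisfies $F_0\subseteq W$ and $F_0\cap M=0$.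

The element $t$ is transcendental over $F_0$. Otherwise, after dividing a relation by a power of $t$, we would have $c_0+c_1t+\dots+c_st^s=0$ with $c_i\in F_0$ and $c_0\ne0$, giving $c_0\in M\cap F_0=0$. Hence $\operatorname{trdeg}(F_0(t)/k)=n+1=\operatorname{trdeg}(E/k)$, and $E$ is algebraic over $F_0(t)$.

Let $F$ be the algebraic closure of $F_0$ in $E$. It is algebraically closed, it contains $b$ because $k(b)$ is algebraic over $k(b_1,\dots,b_d)$, and it lies in $W$ because $W$ is integrally closed. Also $t$ is transcendental over $F$. As $F$ is a field contained in $W$, $F\cap M=0$ and $\pi|_F$ is injective. Its image is algebraically closed and contains a transcendence basis of $L/k$, so $\pi(F)=L$.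
\end{proof}

\begin{lemma}\label{lem:step}
Let $\sigma\in\operatorname{Aut}(K_n/k)$, and let $a,a'\in W_{n+1}^r$ satisfy $\pi_{n+1}(a')=\sigma(\pi_{n+1}(a))$, with $\pi_{n+1}$ injective on $k[a]$ and on $k[a']$. There is $\tau\in\operatorname{Aut}(K_{n+1}/k)$ with
\[
\tau(W_{n+1})=W_{n+1},\qquad \pi_{n+1}\tau=\sigma\pi_{n+1}\ \text{ on } W_{n+1},\qquad \tau(a)=a'.
\]
\end{lemma}

\begin{proof}
Keep the abbreviations $L,E,W,M,\pi,t$. The plan is to transport $\sigma$ to an isomorphism of coefficient fields moving $a$ to $a'$, extend it to $E$ while fixing $t$, and then correct the extension so that it preserves $W$.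

Let $F\supseteq k(a)$ and $F'\supseteq k(a')$ be the fields given by Lemma \ref{lem:coeff} for $a$ and $a'$, and let $s:L\to F$ and $s':L\to F'$ be the inverses of $\pi|_F$ and $\pi|_{F'}$. These maps are the identity on $k$. Put
\[
\varphi_0=s'\sigma s^{-1}:F\to F',\qquad\text{so}\qquad \varphi_0(a)=s'(\sigma(\pi(a)))=s'(\pi(a'))=a'.
\]
Extend $\varphi_0$ by $t\mapsto t$ to an isomorphism $F(t)\to F'(t)$, and then to an automorphism $\varphi$ of $E$, which is an algebraic closure of both $F(t)$ and $F'(t)$.

There is no reason for $\varphi$ to preserve $W$, but it carries $W\cap F(t)$ onto $W\cap F'(t)$. Indeed, a polynomial over $F$ in $t$ with nonzero constant term $c_0$ is congruent modulo $M$ to the unit $c_0$ of $W$, so it is a unit of $W$. Therefore $F[t]_{(t)}\subseteq W\cap F(t)$. This inclusion is an equality, because a discrete valuation ring is a maximal proper subring of its fraction field and $t^{-1}\notin W$. In the same way $W\cap F'(t)=F'[t]_{(t)}$. Hence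
\[
\varphi(W)\cap F'(t)=\varphi\bigl(W\cap F(t)\bigr)=F'[t]_{(t)}=W\cap F'(t).
\]
So $W$ and $\varphi(W)$ lie over the same valuation ring of $F'(t)$, and by (V2) there is $\psi\in\operatorname{Aut}(E/F'(t))$ with $\psi\varphi(W)=W$.

Put $\tau=\psi\varphi$. Then $\tau(W)=W$ and $\tau(M)=M$. As $\psi$ is the identity on $F'$, $\tau|_F=\varphi_0$, so $\tau$ fixes $k$ pointwise and $\tau(a)=a'$. Let $w\in W$. Since $w-s(\pi(w))\in M$, also $\tau(w)-\tau(s(\pi(w)))\in M$, and
\[
\pi(\tau(w))=\pi\bigl(\varphi_0(s(\pi(w)))\bigr)=\pi\bigl(s'(\sigma(\pi(w)))\bigr)=\sigma(\pi(w)).\qedhere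
\]
\end{proof}

The injectivity hypothesis cannot be dropped: $t_{n+1}$ and $0$ have the same image under $\pi_{n+1}$, but no automorphism moves one to the other.

\subsection*{Good integers}

Call $n$ \emph{good} for a finite tuple $a\in K^r$ if $a\in O_n^r$ and $k[a]\cap N_n=0$, that is, if $\rho_n$ is defined and injective on $k[a]$. If $n$ is good, so is every larger integer, since the $O_n$ increase and the $N_n$ decrease.

\begin{lemma}\label{lem:good}
Every finite tuple from $K$ has a good integer.
\end{lemma}

\begin{proof}
Let $a\in K^r$, and choose $n_0$ with $a\in O_n^r$ for all $n\ge n_0$. Since $N_n$ is a prime ideal of $O_n$, $k[a]\cap N_n$ is a prime ideal of $k[a]$. These primes form a descending chain with intersection $0$. The finitely generated $k$-algebra $k[a]$ has finite Krull dimension, so the chain is eventually constant, and its final value is $0$.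
\end{proof}

\begin{lemma}\label{lem:lift}
If $n$ is good for both $a,a'\in K^r$ and $\rho_n(a)=\rho_n(a')$, then $\sigma(a)=a'$ for some $\sigma\in G^{(n)}$.
\end{lemma}

\begin{proof}
For $j\ge n$, goodness of $j$ says that $\rho_j$ restricts to an isomorphism $k[a]\to k[\rho_j(a)]$. As $\rho_j=\pi_{j+1}\rho_{j+1}$ on $k[a]$, the map $\pi_{j+1}:k[\rho_{j+1}(a)]\to k[\rho_j(a)]$ is injective. The same holds for $a'$.

Put $\sigma_i=\mathrm{id}$ for $i\le n$; then $\sigma_n(\rho_n(a))=\rho_n(a')$. Suppose that $j\ge n$ and $\sigma_j(\rho_j(a))=\rho_j(a')$. Then $\pi_{j+1}(\rho_{j+1}(a'))=\rho_j(a')=\sigma_j(\pi_{j+1}(\rho_{j+1}(a)))$, and Lemma \ref{lem:step}, applied to $\rho_{j+1}(a)$ and $\rho_{j+1}(a')$, gives $\sigma_{j+1}$ compatible with $\sigma_j$ such that $\sigma_{j+1}(\rho_{j+1}(a))=\rho_{j+1}(a')$. The resulting sequence $\sigma$ lies in $G^{(n)}$ and satisfies $\sigma(a)=a'$.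
\end{proof}

\subsection*{Independent tuples have open orbits}

We need slightly more than openness of orbits: in the proof of Theorem \ref{thmA} the image of an arbitrary open subset of $G_A$ has to be open.

\begin{lemma}\label{lem:open}
Let $A\subseteq K$ be finite, enumerated by a tuple $c$, and let $a\in K^r$ be algebraically independent over $k(A)$.
\begin{enumerate}
\item If $n$ is good for $(c,a)$, then $a+N_n^r\subseteq(G_A\cap G^{(n)})\,a$.
\item For every nonempty open $U\subseteq G_A$ the set $Ua$ is open in $K^r$. In particular $o(a/A)=G_Aa$ is open in $K^r$.
\end{enumerate}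
\end{lemma}

\begin{proof}
(1) Let $a'\in a+N_n^r$. Then $a'\in O_n^r$ and $\rho_n(a')=\rho_n(a)$. We claim that $n$ is good for $(c,a')$. Let $g$ be a polynomial over $k$ with $g(c,a')\in N_n$. Then $g(\rho_n(c),\rho_n(a))=g(\rho_n(c),\rho_n(a'))=0$, so $g(c,a)\in N_n\cap k[c,a]=0$. Since $a$ is algebraically independent over $k(A)$, the polynomial $g(c,X)$ in $X$ is zero, and so $g(c,a')=0$. This proves the claim. Lemma \ref{lem:lift}, applied to $(c,a)$ and $(c,a')$, gives $\sigma\in G^{(n)}$ with $\sigma(c)=c$ and $\sigma(a)=a'$.

(2) Let $g\in U$. As $g$ fixes $k(A)$ pointwise, $ga$ is algebraically independent over $k(A)$. The set $Ug^{-1}$ is a neighborhood of $1$ in $G_A$, so by Proposition \ref{prop:action} it contains $G_A\cap G^{(n)}$ for all large $n$. If $n$ is also good for $(c,ga)$, then (1) gives $Ua=(Ug^{-1})(ga)\supseteq ga+N_n^r$. So $Ua$ is a neighborhood of each of its points.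
\end{proof}

\section{Independence in $K$ is algebraic independence}\label{sec:A}

The passage from independence to rank is formal, and will be needed again for groups.

\begin{lemma}\label{lem:rank}
Let $(X,G)$ be a Polish structure, and let $\delta(a/A)\in\omega$ be defined for all finite tuples $a$ and finite sets $A$ so that:
\begin{enumerate}
\item[(i)] for finite $A\subseteq B$, $\delta(a/B)\le\delta(a/A)$, with strict inequality iff $a$ is nm-dependent on $B$ over $A$;
\item[(ii)] if $\delta(a/A)\ge1$, there is a finite $B\supseteq A$ with $\delta(a/B)=\delta(a/A)-1$.
\end{enumerate}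
Then $\mathcal{N}M(a/A)=\delta(a/A)$ for all $a,A$.
\end{lemma}

\begin{proof}
We use induction on $d=\delta(a/A)$, for all $a$ and $A$ simultaneously. If $d\ge1$, take $B$ from (ii). Then $a$ is nm-dependent on $B$ over $A$ by (i), and $\mathcal{N}M(a/B)=d-1$ by induction, so $\mathcal{N}M(a/A)\ge d$. For $d=0$ this inequality is trivial. Suppose now $\mathcal{N}M(a/A)\ge d+1$. Then some $B\supseteq A$ has $\mathcal{N}M(a/B)\ge d$ and, by (i), $\delta(a/B)<d$. This is impossible if $d=0$. If $d>0$, induction gives $\mathcal{N}M(a/B)=\delta(a/B)<d$, a contradiction.
\end{proof}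

\begin{proof}[Proof of Theorem \ref{thmA}]
The field $K$ and the group $G$ have the required general properties by Propositions \ref{prop:polish}, \ref{prop:closed} and \ref{prop:action}.

(1) By Lemma \ref{lem:good} we can assign to each $a\in K^r$ a pair $(n,\rho_n(a))$ with $n$ good for $a$. As the $K_n$ are countable, there are only countably many pairs, and by Lemma \ref{lem:lift} tuples with the same pair lie in one orbit.

(2) Let $d=\operatorname{trdeg}(a/A)$, and reorder $a$ so that its first $d$ entries form a transcendence basis $e$ of $k(A,a)/k(A)$. Lemma \ref{lem:open} applies to $e$ but not in general to $a$, and $o(a/A)$ carries the quotient topology, so we work inside the group $G_A$. Let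
\[
q:G_A\to G_A/G_{Aa}\cong o(a/A),\qquad g\mapsto ga,
\]
be the quotient map. It is continuous, open and onto, so preimages of nowhere dense sets are nowhere dense and preimages of meager sets are meager. Moreover $q^{-1}(o(a/B))=G_BG_{Aa}$. Note that $G_{Aa}\subseteq G_{Ae}$, because $e$ is part of $a$.

\emph{Equal transcendence degree gives independence.} Suppose $\operatorname{trdeg}(a/B)=d$. As $a$ is algebraic over $k(B,e)$ and $e$ has $d$ entries, $e$ is algebraically independent over $k(B)$. By Lemma \ref{lem:open}, $G_Be$ is open in $K^d$, so
\[
U=\{g\in G_A:ge\in G_Be\}=G_BG_{Ae}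
\]
is open in $G_A$, and it contains $1$. The group $G_{Ae}$ fixes $k(A,e)$ pointwise and $a$ is algebraic over this field, so the $G_{Ae}$-orbit of $a$ is finite. Hence the stabilizer $G_{Aa}$ of $a$ in $G_{Ae}$ has finite index, and $G_{Ae}=\bigcup_{i\le s}G_{Aa}h_i$ for some $h_1,\dots,h_s\in G_{Ae}$. Thus
\[
U=\bigcup_{i\le s}(G_BG_{Aa})h_i .
\]
The nonempty open subset $U$ of the Polish group $G_A$ is non-meager, and right translations are homeomorphisms of $G_A$. So $G_BG_{Aa}=q^{-1}(o(a/B))$ is non-meager, and therefore $o(a/B)$ is non-meager in $o(a/A)$.

\emph{Smaller transcendence degree gives dependence.} Suppose $\operatorname{trdeg}(a/B)<d$. Then $f(e)=0$ for some nonzero $f\in k(B)[X_1,\dots,X_d]$. Put $C=\{g\in G_A:f(ge)=0\}$. It is closed, since $g\mapsto f(ge)$ is continuous, and $CG_{Aa}=C$ because $G_{Aa}$ fixes $e$. So $C=q^{-1}(D)$ with $D$ closed in $o(a/A)$. If $g\in G_B$, then $g$ fixes the coefficients of $f$ and $f(ge)=g(f(e))=0$; hence $o(a/B)\subseteq D$. If $D$ had nonempty interior, $C$ would contain a nonempty open subset $U$ of $G_A$. By Lemma \ref{lem:open}(2), applied to $e$ over $A$, $Ue$ would be a nonempty open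 subset of $K^d$ on which $f$ vanishes. But a nonzero polynomial does not vanish on a box $y+N_n^d$, because $N_n$ is infinite. So $D$ is nowhere dense, and $o(a/B)$ is meager in $o(a/A)$.

\emph{Rank.} Take $\delta(a/A)=\operatorname{trdeg}(a/A)$ in Lemma \ref{lem:rank}. Since always $\operatorname{trdeg}(a/B)\le\operatorname{trdeg}(a/A)$, condition (i) is what has just been proved. For (ii), if an entry $x$ of $a$ is transcendental over $k(A)$, then $x$ is part of a transcendence basis of $k(A,a)/k(A)$ consisting of entries of $a$, so $\operatorname{trdeg}(a/A\cup\{x\})=\operatorname{trdeg}(a/A)-1$. Thus $\mathcal{N}M(a/A)=\operatorname{trdeg}(a/A)$.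
\end{proof}

\section{From the field to groups: the Heisenberg group}\label{sec:B}

Let $H\subseteq K^q$ be the set of common zeros in $K^q$ of some polynomials over $k$, equipped with a group structure whose multiplication and inversion are given by polynomials over $k$. Give $H$ the subspace topology and let $G$ act coordinatewise. For a finite set or tuple $A$ from $H$, let $A^*$ be the finite set or tuple of all coordinates of its elements. Passing from $K$ to $H$, one may name only elements of $H$, not arbitrary elements of $K$. The following condition says that this is no loss up to algebraic dependence: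
\begin{itemize}
\item[($\dagger$)] for every $x\in K\setminus k$ there is $b\in H$ such that $x$ is a coordinate of $b$ and all coordinates of $b$ are algebraic over $k(x)$.
\end{itemize}

\begin{proposition}\label{prop:transfer}
If ($\dagger$) holds, then $(H,G)$ is a small Polish $G$-group and $\mathcal{N}M(a/A)=\operatorname{trdeg}(a^*/A^*)$ for all finite tuples $a$ and finite sets $A$ from $H$. In particular it is nm-stable.
\end{proposition}

\begin{proof}
$H$ is closed in $K^q$ and its operations are continuous, so it is a Polish group. As $G$ fixes $k$ pointwise, it preserves $H$ and acts by group automorphisms. The action is continuous because it is so on $K$. If $g\in G$ fixes $H$ pointwise, then by ($\dagger$) it fixes every $x\in K\setminus k$; it also fixes $k$, so $g=1$. Hence the action is faithful. Two elements of $H^r$ are in one orbit iff the tuples of their coordinates are, so $(H,G)$ is small by Theorem \ref{thmA}(1).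

An automorphism fixes an element of $H$ iff it fixes its coordinates. So $G_A=G_{A^*}$ and $G_{Aa}=G_{A^*a^*}$, and $o(a/A)\cong G_A/G_{Aa}$ is the same space as $o(a^*/A^*)$, with $o(a/B)$ corresponding to $o(a^*/B^*)$ for $B\supseteq A$. By Theorem \ref{thmA}(2), condition (i) of Lemma \ref{lem:rank} holds for $\delta(a/A)=\operatorname{trdeg}(a^*/A^*)$. For (ii), suppose $\delta(a/A)\ge1$ and let $x$ be an entry of $a^*$ transcendental over $k(A^*)$. Then $x\notin k$. With $b$ from ($\dagger$) and $B=A\cup\{b\}$,
\[
\operatorname{trdeg}(a^*/B^*)=\operatorname{trdeg}(a^*/A^*\cup\{x\})=\operatorname{trdeg}(a^*/A^*)-1 .\qedhere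
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thmB}]
Identify $H=UT_3(K)$ with $K^3$ by letting $(x,y,z)$ stand for $1+xE_{12}+yE_{23}+zE_{13}$. Then
\[
(x,y,z)(x',y',z')=(x+x',\,y+y',\,z+z'+xy'),\qquad (x,y,z)^{-1}=(-x,-y,xy-z).
\]
Condition ($\dagger$) holds with $b=(x,0,0)$. By Proposition \ref{prop:transfer}, $(H,G)$ is a small, nm-stable Polish $G$-group, and its rank is the maximum of $\operatorname{trdeg}(h^*/\emptyset)$ over $h\in H$. This is at most $3$, and $(t_1,t_2,t_3)$ attains $3$.

Suppose $A\le H$ is abelian of countable index. Its closure $\bar A$ is an abelian closed subgroup of countable index. By Baire's theorem one of its countably many cosets is non-meager, and by translation $\bar A$ is non-meager. Being closed, it has nonempty interior, and being a subgroup it is open. Hence for some $n$ it contains all $(x,y,z)$ with $x,y,z\in N_n$. Choose $0\ne x\in N_n$. Then $1+xE_{12}$ and $1+xE_{23}$ lie in $\bar A$, but their commutator is $1+x^2E_{13}\ne1$, a contradiction. So $H$ has no abelian subgroup of countable index, normal or not.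
\end{proof}

\section{Linear algebraic groups}\label{sec:C}

Let $\mathbb G$ be a linear algebraic group over $k$ with $\dim\mathbb G\ge1$, embedded as a Zariski closed subset of an affine space $\mathbb A^q$ over $k$ (use the matrix entries and $1/\det$). Then $H=\mathbb G(K)\subseteq K^q$ is of the kind considered in Section \ref{sec:B}. Its topology does not depend on the embedding, since isomorphisms of affine varieties over $k$ are given by polynomials over $k$; they also commute with $G$.

\subsection*{Smallness and rank}

\emph{Condition ($\dagger$).} Since $\dim\mathbb G\ge1$, $\mathbb G$ contains an irreducible closed curve $C$ over $k$: in a chain $Z_0\subsetneq Z_1\subsetneq\cdots$ of irreducible closed subsets of length $\dim \mathbb G$, take $C=Z_1$. As $C$ is not a point, some coordinate function $f$ of $\mathbb A^q$ is non-constant on $C$. Since $k$ is algebraically closed, $f$ is transcendental over $k$ in $k(C)$, and so $k(C)$ is algebraic over $k(f)$. Let $x\in K\setminus k$; it is transcendental over $k$. As $K$ is algebraically closed, the embedding $k(f)\to K$ over $k$ with $f\mapsto x$ extends to an embedding $k(C)\to K$. The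 images of the coordinate functions are the coordinates of a point $b\in C(K)\subseteq H$. They are algebraic over $k(x)$, and one of them is $x$.

By Proposition \ref{prop:transfer}, $(H,G)$ is a small, nm-stable Polish $G$-group with $\mathcal{N}M(h/\emptyset)=\operatorname{trdeg}(h^*/\emptyset)\le\dim\mathbb G$ for $h\in H$. Equality is attained: $K$ is algebraically closed and contains the algebraically independent elements $t_1,t_2,\dots$, so $k(\mathbb G^\circ)$ embeds in $K$ over $k$. The images of the coordinate functions form a point $h\in\mathbb G^\circ(K)$ with $\operatorname{trdeg}(h^*/\emptyset)=\dim\mathbb G$. So the rank of $(H,G)$ is $\dim\mathbb G$.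

\subsection*{Structure up to countable index}

As $k$ is algebraically closed, $\mathbb G^\circ$ is abelian (nilpotent, solvable) iff the group $\mathbb G^\circ(k)$ is. Being abelian, nilpotent of class at most $c$, or solvable of derived length at most $l$ is in each case expressed by a group law $w(x_1,\dots,x_r)=1$. Such a law holds in $\mathbb G^\circ(K)$ iff it holds in $\mathbb G^\circ(k)$. One direction is clear. For the other, the law says that certain polynomials over $k$ vanish on $\mathbb G^\circ(k)^r$. By the Nullstellensatz they lie in the radical of the ideal generated by polynomials over $k$ defining $(\mathbb G^\circ)^r$, so they vanish on $\mathbb G^\circ(K)^r$.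

If $\mathbb G^\circ$ is abelian (nilpotent, solvable), so is $\mathbb G^\circ(K)$. This subgroup is normal of finite index in $\mathbb G(K)$, because $\mathbb G^\circ$ is normal in $\mathbb G$, and $\mathbb G$ is a finite union of translates of $\mathbb G^\circ$ by $k$-points; both facts pass from $k$-points to $K$-points by the Nullstellensatz. This proves one direction of the equivalence. For the other we need the following fact.

\begin{lemma}\label{lem:cover}
An irreducible affine variety $V$ over an uncountable algebraically closed field $K$ is not a countable union of proper closed subsets.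
\end{lemma}

\begin{proof}
Let $d=\dim V$, and let $\varphi:V\to\mathbb A^d$ be a finite surjective morphism (Noether normalization). If $Z\subsetneq V$ is closed, then $\dim Z<d$, so $\varphi(Z)$ is a proper closed subset of $\mathbb A^d$ and some nonzero polynomial vanishes on it. So it suffices to show, by induction on $d$, that for countably many nonzero polynomials $p_i$ in $d$ variables over $K$ there is a point of $K^d$ at which none of them vanishes. This is trivial for $d=0$. For $d\ge1$ choose, by induction, $y\in K^{d-1}$ at which no leading coefficient of a $p_i$ with respect to the last variable vanishes. Each $p_i(y,X_d)$ is then nonzero with finitely many zeros, and as $K$ is uncountable some $z\in K$ avoids all of these.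
\end{proof}

Let $N\trianglelefteq\mathbb G(K)$ be abelian (nilpotent, solvable) of countable index, satisfying a law $w=1$ of the corresponding kind, and let $M$ be its Zariski closure in $\mathbb G(K)$. Then $M$ is a closed subgroup satisfying the same law \cite[\S2.4]{Borel}. For the law: if $x_2,\dots,x_r\in N$ are fixed, the set of $x_1$ with $w(x_1,\dots,x_r)=1$ is Zariski closed and contains $N$, so it contains $M$; now let $x_2$ vary with $x_1\in M$ and $x_3,\dots,x_r\in N$ fixed, and so on.

As $M\supseteq N$, countably many cosets of $M$ cover $\mathbb G^\circ(K)$. Since $k$ is algebraically closed, $\mathbb G^\circ$ remains irreducible over $K$, and $K$ is uncountable by Proposition \ref{prop:polish}. By Lemma \ref{lem:cover}, some coset $gM$ contains $\mathbb G^\circ(K)$. Then $1\in gM$, so $gM=M$ and $\mathbb G^\circ(K)\subseteq M$. Thus $\mathbb G^\circ(K)$, and with it $\mathbb G^\circ$, is abelian (nilpotent, solvable).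

\subsection*{Examples}

The group $K\rtimes K^\times$, with $(a,\lambda)(b,\mu)=(a+\lambda b,\lambda\mu)$, is the group of $K$-points of the connected solvable group $\mathbb G_a\rtimes\mathbb G_m$ of dimension $2$. The commutator of $(0,\lambda)$ and $(a,1)$ is $((\lambda-1)a,1)$. Taking $\lambda\ne1$ we see by induction that every term of the lower central series contains $K\times\{1\}$, so the group is not nilpotent. Hence its rank is $2$ and it is not nilpotent-by-countable.

The group $PGL_2$ is connected of dimension $3$. Since every element of $K^\times$ is a square, every element of $GL_2(K)$ is a scalar multiple of one of determinant $1$, and $PGL_2(K)=PSL_2(K)$. The group $PSL_2$ over a field with more than three elements is simple and non-abelian, so $PGL_2$ is not solvable. Hence $PGL_2(K)$ has rank $3$, is abstractly simple, and is not solvable-by-countable. This completes the proof of Theorem \ref{thmC}. \hfill$\square$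

\begin{thebibliography}{9}

\bibitem{source}
\emph{Some Model Theory of Polish Structures},
\url{http://modnet.imj-prg.fr/Publications/Preprint%20server/papers/82/82.pdf}.

\bibitem{Borel}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{Bourbaki}
Bourbaki, \emph{Alg\`ebre Commutative}.

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\end{thebibliography}

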